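\title{Extending a $C_0$-semigroup from $L_2$ to $L_1$: a counterexample and the threshold $2$}

\begin{abstract}
Let $S$ be a $C_0$-semigroup on $L_2(X)$ whose operators $S_t$, $0<t\le 1$, are bounded by one constant $M$ on all spaces $L_p(X)$, $1\le p\le\infty$. Then $S$ is strongly continuous on $L_p(X)$ for $1<p<\infty$. We show that this can fail for $p=1$: on every $\sigma$-finite space of infinite measure there is a semigroup of self-adjoint contractions on $L_2$, bounded by $2$ on every $L_p$, that sends every function in $L_1\cap L_2$ to a function of integral zero. The constant is sharp: if $\limsup_{t\downarrow0}\|S_t\|_{1\to1}<2$, then $S$ is strongly continuous on $L_1$. We determine all pairs of a measure space and a constant $M$ for which strong continuity on $L_1$ is automatic.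
\end{abstract}

\section{The question and the results}

Let $(X,\mathcal A,\mu)$ be a measure space and $L_p=L_p(X)$ for $p\in[1,\infty]$. Scalars may be real or complex, all integrals are taken with respect to $\mu$, and $\langle f,g\rangle=\int f\overline g$. For a bounded operator $Q$ on $L_2$ put
\[
\|Q\|_{p\to p}=\sup\{\|Qu\|_p : u\in L_2\cap L_p,\ \|u\|_p\le1\}\in[0,\infty].
\]
If $p<\infty$, then $L_2\cap L_p$ is dense in $L_p$, so an operator with $\|Q\|_{p\to p}<\infty$ has a unique bounded extension from $L_2\cap L_p$ to $L_p$. We denote it again by $Q$.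

A \emph{$C_0$-semigroup} on a Banach space $E$ is a family $S=(S_t)_{t>0}$ of bounded operators with $S_{s+t}=S_sS_t$ and $\lim_{t\downarrow0}\|S_tu-u\|=0$ for all $u\in E$. With $S_0=I$, the orbit $t\mapsto S_tu$ is then continuous on $[0,\infty)$.

Let $S$ be a $C_0$-semigroup on $L_2$, let $p<\infty$, and suppose that $\|S_t\|_{p\to p}\le M$ for $t\in(0,\tau]$. These $S_t$ map $L_2\cap L_p$ into itself, and every $S_t$ is a finite product of them, so $\|S_t\|_{p\to p}<\infty$ for all $t>0$. By density the extensions to $L_p$ satisfy the semigroup law. Only strong continuity is in doubt, and it can be tested on a dense set: for $u,y\in L_p$ and $t\le\tau$,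
\begin{equation}\label{eq:closed}
\|S_tu-u\|_p\le(M+1)\|u-y\|_p+\|S_ty-y\|_p ,
\end{equation}
so $\{u\in L_p:\lim_{t\downarrow0}\|S_tu-u\|_p=0\}$ is a closed subspace of $L_p$. We say that \emph{$S$ is $C_0$ on $L_p$} if this subspace is all of $L_p$.

Now assume a bound on the whole scale:
\begin{equation}\label{eq:hyp}
\|S_t\|_{p\to p}\le M\qquad\text{for all }t\in(0,1]\text{ and }p\in[1,\infty].
\end{equation}
Then $S$ is $C_0$ on $L_p$ for $1<p<\infty$. Indeed, let $u\in L_1\cap L_\infty$, which is a dense subspace of $L_p$ contained in $L_2$, and let $w=S_tu-u$. H\"older's inequality gives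
\[
\|w\|_p\le\|w\|_1^{\frac2p-1}\|w\|_2^{2-\frac2p}\quad(1\le p\le2),\qquad
\|w\|_p\le\|w\|_2^{\frac2p}\|w\|_\infty^{1-\frac2p}\quad(2\le p<\infty).
\]
The factors $\|w\|_1$ and $\|w\|_\infty$ stay bounded by \eqref{eq:hyp}, and $\|w\|_2\to0$ appears with a positive exponent as long as $p>1$. At $p=1$ the exponent is $0$ and the argument yields nothing. The following question is stated as an open problem in \cite{weyl}.

\begin{quote}
\emph{Is every $C_0$-semigroup on $L_2$ that satisfies \eqref{eq:hyp} also $C_0$ on $L_1$?}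
\end{quote}

One is tempted to say yes. If $\mu(X)<\infty$, then $\|w\|_1\le\mu(X)^{1/2}\|w\|_2$ settles the matter. The answer is also yes if $M=1$ (Section~\ref{sec:mass}) and if the operators $S_t$ preserve positivity (Remark~\ref{rem:positive}). In general it is no, even for self-adjoint contraction semigroups on $\ell_2$.

\begin{theorem}\label{thm:counter}
Let $(X,\mu)$ be $\sigma$-finite with $\mu(X)=\infty$, for example $X=\mathbb N$ with counting measure. There is a $C_0$-semigroup $S$ of self-adjoint contractions on $L_2(X)$ with $\|S_t\|_{p\to p}\le2$ for all $t>0$ and $p\in[1,\infty]$, such that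
\[
\int S_tu=0\qquad\text{for all }t>0\text{ and }u\in L_1\cap L_2 .
\]
Consequently $\|S_tu-u\|_1\ge|\int u|$ for all $t>0$ and $u\in L_1\cap L_2$, and $S$ is not $C_0$ on $L_1$.
\end{theorem}

The constant $2$ cannot be lowered, and for this no assumption on $L_\infty$ is needed.

\begin{theorem}\label{thm:sharp}
Let $(X,\mu)$ be any measure space and $S$ a $C_0$-semigroup on $L_2$ with $\limsup_{t\downarrow0}\|S_t\|_{1\to1}<2$. Then $S$ extends to a $C_0$-semigroup on $L_1$.
\end{theorem}

On a general measure space the quantity that matters is not $\mu(X)$ but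
\[
K=\sup\{\mu(E):E\in\mathcal A,\ \mu(E)<\infty\},
\]
the part of the measure that functions in $L_1$ and $L_2$ can see. For instance, adding a point of infinite mass to $X$ changes neither $L_1$, nor $L_2$, nor $K$.

\begin{theorem}\label{thm:class}
Let $(X,\mu)$ be a measure space, fix $M\ge1$, and consider all $C_0$-semigroups $S$ on $L_2(X)$ that satisfy \eqref{eq:hyp}.
\begin{itemize}
\item[(a)] If $K<\infty$, then every such $S$ is $C_0$ on $L_1$.
\item[(b)] If $K=\infty$, then every such $S$ is $C_0$ on $L_1$ if and only if $M<2$.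
\end{itemize}
\end{theorem}

Section~\ref{sec:mass} explains how convergence in $L_1$ can fail and works out a model on $N$ points. The three theorems are proved in Sections~\ref{sec:counter}, \ref{sec:sharp} and~\ref{sec:class}.

\section{Mass that spreads out}\label{sec:mass}

All passages from $L_2$ to $L_1$ in this paper go through one lemma.

\begin{lemma}\label{lem:split}
Let $w_n\to w$ in $L_2$.
\begin{itemize}
\item[(a)] If $p\in[1,\infty)$, then $\|w\|_p\le\liminf_n\|w_n\|_p$.
\item[(b)] If $w$ and all $w_n$ lie in $L_1$, then $\|w_n\|_1-\|w_n-w\|_1\to\|w\|_1$.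
\end{itemize}
\end{lemma}

\begin{proof}
Every subsequence of $(w_n)$ has a further subsequence that converges to $w$ almost everywhere. For (a), start from a subsequence along which $\|w_n\|_p$ tends to the lower limit and apply Fatou's lemma. For (b), it suffices to prove the claim along each a.e.\ convergent subsequence. There $|w_n|-|w_n-w|\to|w|$ a.e., and $\big||w_n|-|w_n-w|\big|\le|w|\in L_1$ by the triangle inequality, so dominated convergence applies.
\end{proof}

Let $\|S_t\|_{1\to1}\le M$ for small $t$, let $u\in L_1\cap L_2$, and write $S_tu=u+r_t$. On every set of finite measure, $r_t\to0$ in $L_1$ by the Cauchy--Schwarz inequality. So if $\|r_t\|_1\not\to0$, then $r_t$ carries a fixed amount of mass spread over sets whose measure tends to infinity. Such an error cannot cancel against $u$, and part (b) says precisely this: $\|S_tu\|_1=\|u\|_1+\|r_t\|_1+o(1)$. Hence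
\begin{equation}\label{eq:defect}
\limsup_{t\downarrow0}\|S_tu-u\|_1\le(M-1)\|u\|_1 ,
\end{equation}
which answers the question for $M=1$.

The simplest obstruction to convergence in $L_1$ is a nonzero bounded functional on $L_1$ that vanishes on $S_t(L_1\cap L_2)$ for all $t$. It cannot be of the form $u\mapsto\langle u,w\rangle$ with $w\in L_2$, because $S_tu\to u$ in $L_2$. On a space of infinite measure the first candidate is the integral. If $\int S_tu=0$ and $u\ge0$, then $\|r_t\|_1\ge|\int r_t|=\|u\|_1$, and \eqref{eq:defect} forces $M\ge2$: the function $S_tu$ consists of an approximate copy of $u$ and a thin negative layer of the same mass. The task is to find a semigroup that pays this factor $2$ once and never again. On a finite set this can be done by hand.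

\begin{example}\label{ex:finite}
Let $X=\{1,\dots,N\}$ with counting measure, $m(u)=\frac1N\sum_nu_n$, and let $Pu=u-m(u)\mathbf 1$ be the orthogonal projection onto $H_0=\{u:\sum_nu_n=0\}$. The $\ell_1$-norm of a matrix is the largest $\ell_1$-norm of a column, so
\[
\|P\|_{1\to1}=\Big(1-\frac1N\Big)+(N-1)\frac1N=2-\frac2N .
\]
Let $\lambda_1,\dots,\lambda_N>0$, let $\Lambda$ be the diagonal matrix with these entries, and let $T_t=e^{-tP\Lambda}$. Thus $u(t)=T_tu(0)$ solves
\[
u_n'=-\lambda_nu_n+c(t),\qquad c(t)=m(\Lambda u(t)):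
\]
the point $n$ loses mass at rate $\lambda_n$, and what is lost is redistributed evenly. The semigroup $T$ has two unrelated virtues.

\emph{It is contractive on $\ell_1$.} The matrix $-P\Lambda$ has off-diagonal entries $\lambda_k/N\ge0$ and diagonal entries at least $-\lambda_{\max}$, so $T_t=e^{-t\lambda_{\max}}e^{t(\lambda_{\max}-P\Lambda)}$ has nonnegative entries. Since $P\Lambda$ maps into $H_0$, the sum $\sum_nu_n(t)$ is constant. So the columns of $T_t$ are nonnegative with sum $1$.

\emph{It is symmetric on $H_0$.} The space $H_0$ is invariant, and $\langle P\Lambda u,v\rangle=\sum_n\lambda_nu_n\overline{v_n}$ for $u,v\in H_0$, so $P\Lambda$ is a positive self-adjoint operator on $H_0$.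

Put $U_t=T_tP$. Then $U_sU_t=U_{s+t}$, each $U_t$ is a self-adjoint contraction on $\ell_2$ with range in $H_0$, and $\|U_t\|_{1\to1}\le2-\frac2N$ for all $t$ and all choices of $\lambda$. The only defect is that $U_t\to P\ne I$ as $t\downarrow0$. For the unit vector $\delta_1$ we have $P\delta_1-\delta_1=-\frac1N\mathbf 1$, with $\ell_2$-norm $N^{-1/2}$ and $\ell_1$-norm $1$. As $N\to\infty$ the defect disappears in $\ell_2$ and stays in $\ell_1$.
\end{example}

Two things need care when $N=\infty$. First, the constraint $\sum_nu_n=0$ may be lost in the limit: for $\lambda_n\equiv1$ we have $U_t=e^{-t}P$, and $U_t\delta_1\to e^{-t}\delta_1$ in $\ell_2$ as $N\to\infty$. The constraint survives if $u\mapsto\sum_nu_n$ is continuous for the energy $\sum_n\lambda_n|u_n|^2$, which is the case when $\sum_n1/\lambda_n<\infty$. Second, the mean $m$, and with it $P$ and $P\Lambda$, no longer make sense. The form $\sum_n\lambda_nu_n\overline{v_n}$ on functions of sum zero does, so we start from it, and we replace the semigroups $U$ and $T$ by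 their resolvents, which have explicit formulas.

\section{The counterexample}\label{sec:counter}

In this section $(X,\mu)$ is $\sigma$-finite with $\mu(X)=\infty$. Scalars are complex until the last step.

\subsection{The form on functions of integral zero}

Fix a measurable function $\lambda:X\to[1,\infty)$ with $\int\frac1\lambda<\infty$. It exists because $\mu$ is $\sigma$-finite: write $X$ as a disjoint union of sets $X_n$, $n\ge1$, of finite measure and put $\lambda=2^n(1+\mu(X_n))$ on $X_n$, so that $\int\frac1\lambda\le\sum_n2^{-n}$. For $X=\mathbb N$ one may take $\lambda_n=n^2$. Let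
\[
V=\Big\{u\in L_2:\int\lambda|u|^2<\infty\Big\},\qquad\|u\|_V^2=\int\lambda|u|^2 .
\]
Since $1\le\lambda<\infty$, we have $V=L_2(X,\lambda\,d\mu)$, a Hilbert space with $\|u\|_2\le\|u\|_V$. By the Cauchy--Schwarz inequality,
\[
\int|u|=\int\lambda^{-1/2}\,\lambda^{1/2}|u|\le\Big(\int\frac1\lambda\Big)^{1/2}\|u\|_V .
\]
So $V\subset L_1\cap L_2$, the integral is a continuous functional on $V$, and
\[
V_0=\Big\{u\in V:\int u=0\Big\}
\]
is a closed subspace of $V$.

\begin{lemma}\label{lem:dense}
The space $V_0$ is dense in $L_2$.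
\end{lemma}

\begin{proof}
The sets $A_k=\{\lambda\le k\}$ increase to $X$, and $\mu(A_k)\le k\int\frac1\lambda<\infty$. Hence $\mu(A_k)\to\mu(X)=\infty$. If $u\in L_2$, then $u1_{A_k}\in V$ and $u1_{A_k}\to u$ in $L_2$, so $V$ is dense in $L_2$. For large $k$ let $\varphi_k=\mu(A_k)^{-1}1_{A_k}\in V$. Then $\int\varphi_k=1$ and $\|\varphi_k\|_2=\mu(A_k)^{-1/2}\to0$. For $u\in V$ the functions $u-(\int u)\varphi_k$ lie in $V_0$ and converge to $u$ in $L_2$.
\end{proof}

This is the only place where the construction uses $\mu(X)=\infty$. If $0<\mu(X)<\infty$, then $V_0$ is orthogonal to the constant function $1\in L_2$, as in Example~\ref{ex:finite}.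

Recall how a form defines an operator. Let $D$ be a dense subspace of a Hilbert space $H$ and let $a$ be a symmetric sesquilinear form on $D$ such that $a(u,u)\ge\|u\|^2$ and $D$ is complete for the norm $a(u,u)^{1/2}$. Declare that $u\in D(B)$ and $Bu=g$ if $u\in D$, $g\in H$ and $a(u,v)=\langle g,v\rangle$ for all $v\in D$. Then $B$ is self-adjoint with spectrum in $[1,\infty)$. By the spectral theorem, $S_t=e^{-tB}$ is a $C_0$-semigroup of self-adjoint contractions on $H$. Moreover,
\begin{equation}\label{eq:range}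
S_tH\subset D(B)\subset D\qquad(t>0),
\end{equation}
because $s\mapsto se^{-ts}$ is bounded on $[1,\infty)$, and the exponential formula
\begin{equation}\label{eq:euler}
S_tf=\lim_{k\to\infty}\Big(\frac kt\Big(\frac kt+B\Big)^{-1}\Big)^kf\qquad(f\in H,\ t>0)
\end{equation}
holds, because the functions $(1+ts/k)^{-k}$ are bounded by $1$ on $[1,\infty)$ and converge pointwise to $e^{-ts}$.

We apply this to $H=L_2$, $D=V_0$ and $a(u,v)=\int\lambda u\overline v$. From now on $B$ and $S_t=e^{-tB}$ denote the resulting operators, and $G_\alpha=(\alpha+B)^{-1}$ for $\alpha>0$.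

\subsection{The resolvent}

The function $u=G_\alpha f$ is characterized by $u\in V_0$ and $\int\big((\alpha+\lambda)u-f\big)\overline v=0$ for all $v\in V_0$. This holds if $(\alpha+\lambda)u-f$ is constant, and the constant is then determined by $\int u=0$. Put
\[
e_\alpha=\frac1{\alpha+\lambda},\qquad d_\alpha=\int e_\alpha .
\]
From $0<e_\alpha\le\frac1\lambda$ we get $0<d_\alpha<\infty$ and $\lambda e_\alpha^2\le\frac1\lambda\le1$. Hence $e_\alpha\in V$, and $e_\alpha f\in V$ for every $f\in L_2$.

\begin{lemma}\label{lem:resolvent}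
For $\alpha>0$ and $f\in L_2$,
\begin{equation}\label{eq:G}
G_\alpha f=e_\alpha f-\frac1{d_\alpha}\Big(\int e_\alpha f\Big)e_\alpha .
\end{equation}
In particular $G_\alpha f\in L_1\cap L_2$ and $\int G_\alpha f=0$.
\end{lemma}

\begin{proof}
Let $c=d_\alpha^{-1}\int e_\alpha f$ and $u=e_\alpha f-ce_\alpha$. Then $u\in V$ and $\int u=\int e_\alpha f-cd_\alpha=0$, so $u\in V_0$. For $v\in V_0$ both $f\overline v$ and $\overline v$ are integrable, and
\[
a(u,v)+\alpha\langle u,v\rangle=\int(\alpha+\lambda)u\overline v=\int(f-c)\overline v=\langle f,v\rangle ,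
\]
since $\int\overline v=0$. Thus $u\in D(B)$ and $Bu=f-\alpha u$.
\end{proof}

Formula \eqref{eq:G} shows how the projection of Example~\ref{ex:finite} reappears. We have $\alpha G_\alpha f=\alpha e_\alpha f-(\int\alpha e_\alpha f)\,e_\alpha/d_\alpha$, where $\alpha e_\alpha\uparrow1$ as $\alpha\to\infty$. The function $e_\alpha/d_\alpha$ has integral $1$ and is bounded by $1/(\alpha d_\alpha)$, and $\alpha d_\alpha\to\mu(X)=\infty$ by monotone convergence. For $\lambda_n=n^2$, comparing $\alpha d_\alpha=\sum_n(1+n^2/\alpha)^{-1}$ with $\int_0^\infty(1+x^2/\alpha)^{-1}dx$ gives $\frac\pi2\sqrt\alpha-1\le\alpha d_\alpha\le\frac\pi2\sqrt\alpha$. So $\alpha G_\alpha$ resembles $P$ with $N$ of order $\sqrt\alpha$.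

\subsection{The bound on $L_1$}

Since $0\le\alpha e_\alpha\le1$, formula \eqref{eq:G} gives $\|\alpha G_\alpha\|_{1\to1}\le2$ at once. This is not enough: \eqref{eq:euler} requires a bound on all powers, and submultiplicativity gives only $2^k$. In Example~\ref{ex:finite} the factor $2$ was paid once because on $H_0$ the semigroup $U$ agrees with the positive, mass-preserving semigroup $T$. There $u=(\alpha+P\Lambda)^{-1}f$ satisfies $(\alpha+\lambda_n)u_n=f_n+c$ for a constant $c$, and $\alpha\sum_nu_n=\sum_nf_n$. These two conditions make sense on $X$. They say that $u=e_\alpha f+ce_\alpha$ and $\alpha cd_\alpha=\int f-\alpha\int e_\alpha f=\int\lambda e_\alpha f$, where we used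
\begin{equation}\label{eq:id}
\lambda e_\alpha=1-\alpha e_\alpha .
\end{equation}
We therefore define, for $f\in L_1$,
\[
R_\alpha f=e_\alpha f+\frac1{\alpha d_\alpha}\Big(\int\lambda e_\alpha f\Big)e_\alpha ,
\]
which is meaningful because $0\le\lambda e_\alpha\le1$.

\begin{proposition}\label{prop:L1}
For all $t>0$ and $f\in L_1\cap L_2$,
\[
\|S_tf\|_1\le\|f\|_1+\Big|\int f\Big|\le2\|f\|_1 .
\]
\end{proposition}

\begin{proof}
Let $\alpha>0$. Both terms of $R_\alpha$ have nonnegative weights, so $|R_\alpha f|\le R_\alpha|f|$ pointwise. By \eqref{eq:id},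
\[
\|\alpha R_\alpha f\|_1\le\alpha\int R_\alpha|f|=\int\alpha e_\alpha|f|+\int\lambda e_\alpha|f|=\|f\|_1\qquad(f\in L_1).
\]
For $f\in L_1\cap L_2$, \eqref{eq:id} gives $\int\lambda e_\alpha f=\int f-\alpha\int e_\alpha f$. Inserting this in the definition of $R_\alpha$ and comparing with \eqref{eq:G}, we find
\[
\alpha G_\alpha f=\alpha R_\alpha f-\Big(\int f\Big)\frac{e_\alpha}{d_\alpha} .
\]
As $\|e_\alpha/d_\alpha\|_1=1$, it follows that
\begin{equation}\label{eq:onestep}
\|\alpha G_\alpha f\|_1\le\|f\|_1+\Big|\int f\Big|\qquad(f\in L_1\cap L_2).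
\end{equation}
Let $f_k=(\alpha G_\alpha)^kf$. By Lemma~\ref{lem:resolvent}, $f_k\in L_1\cap L_2$ and $\int f_k=0$ for $k\ge1$. So \eqref{eq:onestep} gives $\|f_{k+1}\|_1\le\|f_k\|_1$ for $k\ge1$, and therefore
\[
\|(\alpha G_\alpha)^kf\|_1\le\|f_1\|_1\le\|f\|_1+\Big|\int f\Big|\qquad(k\ge1,\ \alpha>0).
\]
Take $\alpha=k/t$, let $k\to\infty$, and apply \eqref{eq:euler} and Lemma~\ref{lem:split}(a).
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
We already know that $S$ is a $C_0$-semigroup of self-adjoint contractions on $L_2$ with $\|S_t\|_{1\to1}\le2$. Fix $t>0$.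

\emph{The bound for $p=\infty$} follows by duality, and this is where self-adjointness is used. Let $f\in L_2\cap L_\infty$, $h=S_tf$ and $c>0$. The set $F=\{|h|>c\}$ has finite measure because $h\in L_2$. Let $g=h/|h|$ on $F$ and $g=0$ elsewhere, so that $g\in L_1\cap L_2$ and $\|g\|_1=\mu(F)$. Then
\[
c\,\mu(F)\le\int_F|h|=\langle S_tf,g\rangle=\langle f,S_tg\rangle\le\|f\|_\infty\|S_tg\|_1\le2\|f\|_\infty\,\mu(F).
\]
Hence $\mu(F)=0$ whenever $c>2\|f\|_\infty$, that is, $\|S_tf\|_\infty\le2\|f\|_\infty$.

\emph{The bound for $1<p<\infty$.} Let $\Sigma$ be the space of simple functions that vanish outside a set of finite measure. The Riesz--Thorin theorem says, over $\mathbb C$, that a linear map $Q$ from $\Sigma$ to measurable functions with $\|Qf\|_1\le C\|f\|_1$ and $\|Qf\|_\infty\le C\|f\|_\infty$ on $\Sigma$ satisfies $\|Qf\|_p\le C\|f\|_p$ on $\Sigma$. We apply it to $S_t$ with $C=2$. Given $u\in L_2\cap L_p$, choose simple functions $f_n\to u$ pointwise with $|f_n|\le|u|$. Then $f_n\in\Sigma$, since a simple function in $L_2$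 vanishes outside a set of finite measure, and $f_n\to u$ in $L_2$. Lemma~\ref{lem:split}(a) gives $\|S_tu\|_p\le\liminf_n\|S_tf_n\|_p\le2\|u\|_p$.

\emph{Failure on $L_1$.} Let $u\in L_1\cap L_2$. By \eqref{eq:range}, $S_tu\in V_0$, so $\int S_tu=0$ and
\[
\|S_tu-u\|_1\ge\Big|\int(S_tu-u)\Big|=\Big|\int u\Big| .
\]
For $u=1_F$ with $0<\mu(F)<\infty$ the right side is $\mu(F)>0$, independently of $t$. So $S$ is not $C_0$ on $L_1$.

\emph{Real scalars.} By \eqref{eq:G} each $G_\alpha$ maps real-valued functions to real-valued functions, and by \eqref{eq:euler} so does each $S_t$. The restrictions of the $S_t$ to the real space $L_2$ have all the stated properties.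
\end{proof}

\begin{remark}\label{rem:shape}
Let $S$ be the semigroup just constructed and $u\in L_1\cap L_2$. If $u\ge0$, then $\|S_tu-u\|_1\ge\|u\|_1$ and $\|S_tu\|_1\le2\|u\|_1$, so Lemma~\ref{lem:split}(b) gives $\|S_tu\|_1\to2\|u\|_1$ and $\|S_tu-u\|_1\to\|u\|_1$ as $t\downarrow0$. If instead $\int u=0$, then $\|S_tu\|_1\le\|u\|_1$ by Proposition~\ref{prop:L1}, and Lemma~\ref{lem:split}(b) gives $\|S_tu-u\|_1\to0$. Thus $S_tu\to u$ in $L_1$ if and only if $\int u=0$.
\end{remark}

\section{Bounds below $2$}\label{sec:sharp}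

Let $(X,\mu)$ be arbitrary, and let $S$ be a $C_0$-semigroup on $L_2$ with $\|S_t\|_{1\to1}\le M$ for $t\in(0,\tau]$, where $M\ge1$. For now $M$ is not restricted further. By \eqref{eq:closed},
\[
Y=\Big\{u\in L_1:\lim_{t\downarrow0}\|S_tu-u\|_1=0\Big\}
\]
is a closed subspace of $L_1$.

For $M<2$, inequality \eqref{eq:defect} says that $S_tu$ is eventually closer to $u$ than $0$ is. This alone does not give convergence, and it makes no use of the semigroup law, which is essential.

\begin{example}
On $X=\mathbb N$ let $E_Nu=\big(\frac1N\sum_{n\le N}u_n\big)1_{\{1,\dots,N\}}$ and $Q_N=I-\varepsilon E_N$ with $\varepsilon>0$. By H\"older's inequality $\|E_N\|_{p\to p}\le1$, so $\|Q_N\|_{p\to p}\le1+\varepsilon$ for all $p$. We have $\|E_Nu\|_2=N^{-1/2}|\sum_{n\le N}u_n|\to0$ for finitely supported $u$, hence $Q_N\to I$ strongly on $\ell_2$. But $\|Q_N\delta_1-\delta_1\|_1=\varepsilon$ for all $N$.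
\end{example}

What the semigroup law provides is a supply of elements of $Y$. Averaging an orbit over a time interval produces a vector that $S_t$ changes only at the two ends of the interval, and short ends have small $L_1$-norm. We do not yet know that $s\mapsto S_su$ is continuous in $L_1$, so the average is formed in $L_2$ and its $L_1$-norm is estimated afterwards.

\begin{lemma}\label{lem:average}
Let $u\in L_1\cap L_2$ and, for $0<h\le\tau/2$, let $v_h=\frac1h\int_0^hS_su\,ds$ be the Riemann integral of the continuous $L_2$-valued function $s\mapsto S_su$. Then $v_h\in Y\cap L_2$, $\|v_h\|_1\le M\|u\|_1$, and $v_h\to u$ in $L_2$ as $h\downarrow0$.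
\end{lemma}

\begin{proof}
Let $0\le a<b\le\tau$. Since $S_0=I$ and $M\ge1$, we have $\|S_su\|_1\le M\|u\|_1$ for $s\in[a,b]$, so every Riemann sum of $\int_a^bS_su\,ds$ has $L_1$-norm at most $(b-a)M\|u\|_1$. The sums converge in $L_2$, and Lemma~\ref{lem:split}(a) yields
\begin{equation}\label{eq:int}
\Big\|\int_a^bS_su\,ds\Big\|_1\le(b-a)M\|u\|_1 .
\end{equation}
Thus $v_h\in L_1\cap L_2$ and $\|v_h\|_1\le M\|u\|_1$. Let $0<t\le h$. The bounded operator $S_t$ on $L_2$ commutes with the integral, so by the semigroup law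
\[
h(S_tv_h-v_h)=\int_t^{h+t}S_su\,ds-\int_0^hS_su\,ds=\int_h^{h+t}S_su\,ds-\int_0^tS_su\,ds .
\]
As $h+t\le\tau$, \eqref{eq:int} gives $\|S_tv_h-v_h\|_1\le\frac{2t}hM\|u\|_1\to0$ as $t\downarrow0$, so $v_h\in Y$. Finally, $\|v_h-u\|_2\le\sup_{s\le h}\|S_su-u\|_2\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Choose $M\in[1,2)$ and $\tau>0$ with $\|S_t\|_{1\to1}\le M$ for $t\in(0,\tau]$. Let $u\in L_1\cap L_2$ and $h_n\downarrow0$. By Lemmas~\ref{lem:average} and~\ref{lem:split}(b),
\[
\limsup_n\|v_{h_n}-u\|_1=\limsup_n\|v_{h_n}\|_1-\|u\|_1\le(M-1)\|u\|_1 .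
\]
Since $v_{h_n}\in Y$, the distance in $L_1$ satisfies
\begin{equation}\label{eq:dist}
\operatorname{dist}(u,Y)\le(M-1)\|u\|_1 .
\end{equation}
Both sides are continuous in $u\in L_1$ and $L_1\cap L_2$ is dense, so \eqref{eq:dist} holds for all $u\in L_1$. Unlike \eqref{eq:defect}, this estimate improves itself. For $u\in L_1$ and $y\in Y$,
\[
\operatorname{dist}(u,Y)=\operatorname{dist}(u-y,Y)\le(M-1)\|u-y\|_1 ,
\]
because $Y$ is a subspace. Taking the infimum over $y$ gives $\operatorname{dist}(u,Y)\le(M-1)\operatorname{dist}(u,Y)$. As $M-1<1$, the distance is $0$, and $u\in Y$ because $Y$ is closed. Hence $Y=L_1$.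
\end{proof}

The hypothesis $M<2$ enters only in the last line, and \eqref{eq:dist} holds for every $M\ge1$. For the semigroup of Theorem~\ref{thm:counter}, the identity $\int S_ty=0$ extends by continuity to all $y\in L_1$, so $\int y=0$ on $Y$. For $u\ge0$ this gives $\|u-y\|_1\ge\int u=\|u\|_1$ for all $y\in Y$, and \eqref{eq:dist} is an equality with $M=2$.

\begin{remark}\label{rem:positive}
The negative layer in the counterexample is unavoidable: if $S_tu\ge0$ whenever $u\ge0$, then $Y=L_1$ for every $M$. To see this, first let $v\in Y\cap L_2$ and $0\le w\le v$. Any sequence $t_j\downarrow0$ has a subsequence along which $S_{t_j}w\to w$ and $S_{t_j}v\to v$ a.e. Since $0\le S_{t_j}w\le S_{t_j}v$, the functions $S_{t_j}v+v-|S_{t_j}w-w|$ are nonnegative, and they tend to $2v$ a.e. Fatou's lemma and $\int S_{t_j}v\to\int v$ give $2\int v\le2\int v-\limsup_j\|S_{t_j}w-w\|_1$. So $w\in Y$. Now let $0\le u\in L_1\cap L_2$. Then $v_h\ge0$, and $v_{h_n}\to u$ a.e.\ for some $h_n\downarrow0$. The functions $\min(u,v_{h_n})$ lie in $Y$ and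 tend to $u$ in $L_1$ by dominated convergence, so $u\in Y$. Such $u$ span the dense subspace $L_1\cap L_2$.
\end{remark}

\section{Arbitrary measure spaces}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Choose sets $E_n\in\mathcal A$ of finite measure with $\mu(E_n)\to K$ and put $E=\bigcup_nE_n$. The finite unions $E_1\cup\dots\cup E_n$ have finite measure, so $\mu(E_n)\le\mu(E_1\cup\dots\cup E_n)\le K$, and letting $n\to\infty$ gives $\mu(E)=K$.

(a) Let $K<\infty$. We show that the problem lives on the finite measure space $E$. Let $v\in L_2$ and $F=\{|v|>1/k\}$ with $k\in\mathbb N$. Then $\mu(F)<\infty$, so $E\cup F$ has finite measure and $\mu(E)+\mu(F\setminus E)=\mu(E\cup F)\le K=\mu(E)<\infty$. Hence $\mu(F\setminus E)=0$ for each $k$, and $v=0$ a.e.\ outside $E$. The Cauchy--Schwarz inequality gives $\|v\|_1\le K^{1/2}\|v\|_2$. Therefore $\|S_tu-u\|_1\le K^{1/2}\|S_tu-u\|_2\to0$ for all $u$ in the dense subspace $L_2=L_1\cap L_2$ of $L_1$, and \eqref{eq:closed} extends the convergence to all $u\in L_1$.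

(b) Let $K=\infty$. If $M<2$, then $\limsup_{t\downarrow0}\|S_t\|_{1\to1}\le M<2$ and Theorem~\ref{thm:sharp} applies. Let $M\ge2$. The space $X$ need not be $\sigma$-finite, but $E$, with the restricted $\sigma$-algebra and measure, is $\sigma$-finite and $\mu(E)=\infty$. Let $S^0$ be the semigroup of Theorem~\ref{thm:counter} on $L_2(E)$, and for $u\in L_2(X)$ define
\[
S_tu=S^0_t(u|_E)\ \text{ on }E,\qquad S_tu=u\ \text{ on }X\setminus E .
\]
With respect to $L_2(X)=L_2(E)\oplus L_2(X\setminus E)$ this is $S^0_t\oplus I$, so $S$ is a $C_0$-semigroup of self-adjoint contractions. For $u\in L_2\cap L_p$ with $p<\infty$,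
\[
\|S_tu\|_p^p\le2^p\|u|_E\|_p^p+\|u|_{X\setminus E}\|_p^p\le2^p\|u\|_p^p ,
\]
and for $p=\infty$ we have $\|S_tu\|_\infty\le\max\{2\|u|_E\|_\infty,\|u|_{X\setminus E}\|_\infty\}\le2\|u\|_\infty$. So \eqref{eq:hyp} holds, as $2\le M$. Choose $n$ with $\mu(E_n)>0$. Then $\|S_t1_{E_n}-1_{E_n}\|_1\ge\mu(E_n)$ for all $t>0$ by Theorem~\ref{thm:counter}, and $S$ is not $C_0$ on $L_1(X)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{weyl}
\emph{Ultracontractivity and Eigenvalues: Weyl's Law for the Dirichlet-to-Neumann Operator},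
doi:10.1007/s00020-017-2353-2,
\texttt{https://}\allowbreak\texttt{springerlink.}\allowbreak\texttt{bibliotecabuap.}\allowbreak\texttt{elogim.com/}\allowbreak\texttt{content/}\allowbreak\texttt{pdf/}\allowbreak\texttt{10.1007/}\allowbreak\texttt{s00020-017-2353-2.pdf}.

\end{thebibliography}
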